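
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{conjecture}[theorem]{Conjecture}
\numberwithin{equation}{section}

\title{Eigenvalue projection bodies and optimal boxes\\ in dimension three and higher}


\begin{abstract}
For a bounded convex domain $\Omega\subset\mathbb R^N$ let $P_\Omega^{\mathrm{eig}}(e)$ be the rate at which the first Dirichlet eigenvalue drops when $\Omega$ is stretched in the direction $e$. It was conjectured that $P_\Omega^{\mathrm{eig}}$ is comparable, up to a factor depending only on $N$, to $P_R^{\mathrm{eig}}$, where $R$ is a box of lowest first eigenvalue contained in $\Omega$. This is known for $N=2$. We show that for every $N\ge3$ each of the two inequalities in the conjecture fails. We also show that $P_\Omega^{\mathrm{eig}}\le N a^2P_R^{\mathrm{eig}}$ for every box $R\subset\Omega$ whose longest and shortest sides have ratio $a$, and that for $N\ge3$ the exponent $2$ is optimal, even for boxes of lowest eigenvalue.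
\end{abstract}

\section{The question and the results}

\subsection{The eigenvalue projection body function}

Let $\Omega\subset\mathbb R^N$, $N\ge2$, be open, bounded and convex. Write $\lambda(\Omega)$ for the first Dirichlet eigenvalue of $-\Delta$ on $\Omega$,
\[
\lambda(\Omega)=\min\Big\{\int_\Omega|\nabla u|^2 : u\in H_0^1(\Omega),\ \int_\Omega u^2=1\Big\},
\]
and $u_1>0$ for the positive minimizer, which is unique. We use the same notation $\lambda(K)$ for a bounded open convex set $K$ in any dimension, including intervals. Recall that $\lambda$ does not increase when the domain grows, that $\lambda(rK)=r^{-2}\lambda(K)$ for $r>0$, and that $\lambda(K\times K')=\lambda(K)+\lambda(K')$.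

Let $\sigma$ be surface measure on $\partial\Omega$, and let $g:\partial\Omega\to S^{N-1}$ be the Gauss map, which assigns to $\sigma$-almost every boundary point its outward unit normal. Push the measure $(\partial u_1/\partial n)^2\,d\sigma$ forward to the sphere,
\[
\nu_\Omega=g_*\big((\partial u_1/\partial n)^2\,d\sigma\big),
\]
and define, with $s_+=\max(s,0)$, the \emph{eigenvalue projection body function}
\[
P_\Omega(e)=P_\Omega^{\mathrm{eig}}(e)=\int_{S^{N-1}}(e\cdot\xi)_+\,d\nu_\Omega(\xi),\qquad e\in S^{N-1}.
\]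
If $g_*\sigma$ stood in place of $\nu_\Omega$, this integral would be the $(N-1)$-dimensional volume of the projection of $\Omega$ along $e$, because the part of $\partial\Omega$ with $e\cdot\xi>0$ covers that projection once up to a null set.

The measure $\nu_\Omega$ is the first variation of $\lambda$. For a compact convex set $A$ with support function $h_A(\xi)=\sup_{a\in A}a\cdot\xi$, it is known that
\begin{equation}\label{eq:variation}
\frac{d}{dt}\lambda(\Omega+tA)\Big|_{t=0^+}=-\int_{S^{N-1}}h_A\,d\nu_\Omega .
\end{equation}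
The segment $S=[0,e]$ has $h_S(\xi)=(e\cdot\xi)_+$. So $P_\Omega(e)$ is the rate at which $\lambda$ decreases when $\Omega$ is stretched in the direction $e$. Two other choices of $A$ will be used. A point $A=\{z\}$ only translates $\Omega$. For $A=\overline\Omega$ we have $\Omega+t\overline\Omega=(1+t)\Omega$, since both sides are open and convex with the same closure and an open convex set is the interior of its closure. Hence
\begin{equation}\label{eq:moments}
\int\xi\,d\nu_\Omega=0,\qquad \int h_{\overline\Omega}\,d\nu_\Omega=2\lambda(\Omega).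
\end{equation}

\paragraph{Boxes.} By a \emph{box} we mean an open rectangular parallelepiped in arbitrary position. Let $R$ have orthonormal axes $v_i$ and sides $\ell_i=2b_i$. In coordinates along the axes, with a vertex of $R$ as origin, $u_1=\prod_i\sqrt{2/\ell_i}\,\sin(\pi x_i/\ell_i)$. On either of the two faces normal to $v_i$ we have $(\partial u_1/\partial n)^2=\frac{2\pi^2}{\ell_i^3}\prod_{j\ne i}\frac2{\ell_j}\sin^2(\pi x_j/\ell_j)$, whose integral over the face is $2\pi^2/\ell_i^3$. Therefore
\begin{equation}\label{eq:box}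
\lambda(R)=\frac{\pi^2}4\sum_i b_i^{-2},\qquad
P_R(e)=2\pi^2\sum_i\frac{|e\cdot v_i|}{\ell_i^3}=\frac{\pi^2}4\sum_i\frac{|e\cdot v_i|}{b_i^3}.
\end{equation}
In the direction of an axis, $P_R(v_i)=2\pi^2/\ell_i^3$ records the length of the box in that direction and nothing else.

\subsection{The conjecture}

Call a box $R\subset\Omega$ \emph{minimizing} if $\lambda(R)\le\lambda(R')$ for every box $R'\subset\Omega$. Minimizing boxes exist.

\begin{conjecture}[Conjecture 4.6; see \cite{Source}]\label{conj}
There is a constant $C_N$, depending only on $N$, such that for every open bounded convex $\Omega\subset\mathbb R^N$, every minimizing box $R$ of $\Omega$ and every $e\in S^{N-1}$,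
\[
C_N^{-1}P_R(e)\le P_\Omega(e)\le C_NP_R(e).
\]
\end{conjecture}

What makes this delicate is that $P_\Omega$ is a \emph{derivative} of $\lambda$, not an eigenvalue. A long thin domain has an eigenvalue determined almost entirely by its cross-section, and $P_\Omega$ in the long direction sees only the small remainder. The conjecture asks that the minimizing box reproduce that remainder up to a constant factor.

For $N=2$ the conjecture is known to hold; there $R$ is called the optimal rectangle. Our subject is $N\ge3$.

\subsection{Results}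

Write $N=n+1$ and $(x,y)\in\mathbb R\times\mathbb R^n$, with coordinates numbered $0,1,\dots,n$ and standard basis $e_0,\dots,e_n$, so that $e_0$ is the $x$-direction. For a box with sides $\ell_i$ put $a(R)=\max_i\ell_i/\min_i\ell_i$. Constants $c_N,c_N',c_N'',C_N>0$ depend only on $N$ and may differ from one statement to the next.

\begin{theorem}[The upper inequality fails]\label{thm:A}
For every $N\ge3$ there are bounded open convex sets $\Omega_L\subset\mathbb R^N$, $L>1$, such that every minimizing box $R$ of $\Omega_L$ satisfies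
\[
a(R)=\sqrt n\,L,\qquad P_R(e_0)=\frac{\pi^2}{4L^3},\qquad\text{while}\qquad P_{\Omega_L}(e_0)\ge\frac{c_N}{L}.
\]
Hence $P_{\Omega_L}(e_0)/P_R(e_0)\ge c_N'L^2\to\infty$ as $L\to\infty$, and this ratio is at least $c_N''\,a(R)^2$.
\end{theorem}

\begin{theorem}[The lower inequality fails]\label{thm:B}
For every $N\ge3$ there are bounded open convex sets $\Omega_L'\subset\mathbb R^N$ such that, for all large $L$ and every minimizing box $R$ of $\Omega_L'$,
\[
P_R(e_0)\ge\frac{c_N}{L},\qquad P_{\Omega_L'}(e_0)\le\frac{C_N}{L^2}.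
\]
Hence $P_R(e_0)/P_{\Omega_L'}(e_0)\ge c_N'L\to\infty$.
\end{theorem}

\begin{theorem}[What survives]\label{thm:C}
Let $N\ge2$, let $\Omega\subset\mathbb R^N$ be bounded, open and convex, and let $R\subset\Omega$ be any box. Then $P_\Omega\le N\,a(R)^2\,P_R$ on $S^{N-1}$. For $N\ge3$ the exponent $2$ cannot be lowered, even for minimizing boxes: if $p<2$, there is no constant $C$ such that $P_\Omega\le C\,a(R)^p\,P_R$ on $S^{N-1}$ for all bounded open convex $\Omega\subset\mathbb R^N$ and all minimizing boxes $R$ of $\Omega$.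
\end{theorem}

Each of Theorems \ref{thm:A} and \ref{thm:B} disproves Conjecture \ref{conj} in every dimension $N\ge3$. Together with the known case, the conjecture holds if and only if $N=2$.

Section \ref{sec:mech} explains the mechanism and carries out the decisive computations in the cross-section. Section \ref{sec:tools} recalls a convexity property of $\lambda$ and proves Theorem \ref{thm:C}, its optimality statement being a consequence of Theorem \ref{thm:A}. Theorems \ref{thm:A} and \ref{thm:B} are proved in Sections \ref{sec:A} and \ref{sec:B}.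

\section{Effective length, and two families of cross-sections}\label{sec:mech}

\subsection{Heuristics}\label{sec:heur}

Let $\Omega\subset\mathbb R\times\mathbb R^n$ be symmetric under $x\mapsto-x$, with slices $K_x=\{y:(x,y)\in\Omega\}$ that vary on a large length scale $L$. Freezing $x$, one pays $\lambda(K_x)$ for the $y$-derivatives. So the $x$-profile $w$ of the ground state should nearly minimize
\[
\int w'(x)^2+\big(\lambda(K_x)-\lambda(K_0)\big)w(x)^2\,dx,\qquad\int w^2=1 .
\]
If $\lambda(K_x)-\lambda(K_0)$ is of order $(|x|/L)^\gamma$, then $w$ lives on the length $\ell$ for which $\ell^{-2}=(\ell/L)^\gamma$, that is, $\ell=L^{\gamma/(\gamma+2)}$. Stretching $\Omega$ by $t$ along $e_0$ lets the profile stretch by $t$, so $P_\Omega(e_0)$ should be of order $\ell^{-3}$, as for a box of length $\ell$.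

Now consider boxes $(-\ell,\ell)\times Q'\subset\Omega$. Here $Q'$ must lie in $K_x$ for all $|x|<\ell$, and the cost is of order $\ell^{-2}$ plus the smallest $\lambda(Q')$ among such boxes $Q'$. This is the same balance, with $\lambda(K_x)$ replaced by the lowest box eigenvalue in $K_x$. If the two quantities grow at different rates $\gamma$, the two effective lengths differ by a power of $L$, and so do the values of $P$. When $N=2$ the slices are intervals, hence boxes, and there is only one rate. When $N\ge3$ the rates can be made different in either direction (Figure \ref{fig}):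
\begin{itemize}
\item In Theorem \ref{thm:A} the domain has $\gamma=1$, hence $\ell\sim L^{1/3}$. The box loses nothing up to the end, so its length is of order $L$. The ratio is $(L/L^{1/3})^3=L^2$.
\item In Theorem \ref{thm:B} the domain has $\gamma=4$, hence $\ell\sim L^{2/3}$. The box has $\gamma=1$, hence length of order $L^{1/3}$. The ratio is $(L^{2/3}/L^{1/3})^3=L$.
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.5]
\filldraw[fill=gray!20] (-0.7071,-0.7071) rectangle (0.7071,0.7071);
\draw (0,0) circle (1);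
\draw[dashed,rounded corners=0.75cm] (-0.8536,-0.8536) rectangle (0.8536,0.8536);
\begin{scope}[shift={(3.2,0)}]
\filldraw[fill=gray!20] (-0.75,-0.75) rectangle (0.75,0.75);
\draw (-1,-1) rectangle (1,1);
\draw[dashed] (1,0.5)--(0.5,1)--(-0.5,1)--(-1,0.5)--(-1,-0.5)--(-0.5,-1)--(0.5,-1)--(1,-0.5)--cycle;
\end{scope}
\end{tikzpicture}
\caption{Cross-sections for $N=3$: the central slice (solid), a slice farther out (dashed), and the largest axis-parallel square in the latter (gray). Left: slices between a disk and its inscribed square; the slice shrinks, but the inscribed square is available in every slice. Right: a square with clipped corners; for small clipping the eigenvalue of the slice barely moves, but an axis-parallel square must shrink by an amount proportional to the clipping.}\label{fig}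
\end{figure}

We now prove the statements about the cross-section that lie behind these rates.

\subsection{From the ball to the inscribed cube: linear cost for the slice, none for the box}

Let $B\subset\mathbb R^n$, $n\ge2$, be the open unit ball, $\Lambda=\lambda(B)$, and let $Q=(-\frac1{\sqrt n},\frac1{\sqrt n})^n\subset B$ be the inscribed cube. Consider first $n=2$. A rectangle with half-sides $b_1,b_2$ contained in the unit disk has diagonal at most $2$, so $b_1^2+b_2^2\le1$ and $b_1^{-2}+b_2^{-2}\ge4/(b_1^2+b_2^2)\ge4$, with equality only for squares of half-side $1/\sqrt2$. Thus $Q$ has the lowest eigenvalue among rectangles in $B$, and it remains available in every slice between $Q$ and $B$. (For all $n$, and for boxes in $\mathbb R^{n+1}$, this is Lemma \ref{lem:boxesA}.) The eigenvalue of the slice, on the other hand, reacts to first order: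

\begin{lemma}\label{lem:k}
The function $f(\tau)=\lambda((1-\tau)B+\tau Q)$, $0\le\tau\le1$, satisfies
\[
f'(0^+)=k:=\int_{S^{n-1}}(1-h_{\overline Q})\,d\nu_B>0 .
\]
For $n=2$, $k=2\Lambda\big(1-\frac{2\sqrt2}\pi\big)$.
\end{lemma}

\begin{proof}
For $\tau<1$ and $s=\tau/(1-\tau)$ we have $(1-\tau)B+\tau Q=(1-\tau)(B+s\overline Q)$, since both sides are open convex sets with the same closure. So $f(\tau)=(1-\tau)^{-2}\lambda(B+s\overline Q)$, and since $ds/d\tau=1$ at $\tau=0$, \eqref{eq:variation} in $\mathbb R^n$ gives $f'(0^+)=2\Lambda-\int h_{\overline Q}\,d\nu_B$. As $h_{\overline B}=1$ on the sphere, \eqref{eq:moments} says that $\nu_B$ has total mass $2\Lambda$, and this yields the formula for $k$.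

The measure $\nu_B$ is rotation invariant because the first eigenfunction of the ball is radial. By Cauchy--Schwarz, $h_{\overline Q}(\xi)=n^{-1/2}\sum_j|\xi_j|\le1$, with equality only if all $|\xi_j|$ are equal, that is, at $2^n$ points. Since $n\ge2$, these points are $\nu_B$-null and $k>0$. For $n=2$, the mean of $(|\cos\theta|+|\sin\theta|)/\sqrt2$ over the circle is $\frac{4}{\pi\sqrt2}=\frac{2\sqrt2}\pi$.
\end{proof}

For $n=1$ the ball and the cube are the same interval and $k=0$. This is where the construction for Theorem \ref{thm:A} needs $N\ge3$.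

\subsection{Clipping the corners of a square: at most fourth-order cost for the slice, linear cost for boxes}

\begin{lemma}\label{lem:clip}
For $0<\rho\le\frac13$ let $D_\rho=\{(y_1,y_2):|y_1|<1,\ |y_2|<1,\ |y_1|+|y_2|<2-\rho\}$. Then
\[
\lambda(D_\rho)\le\frac{\pi^2}2+2\pi^4\rho^4 ,
\]
whereas every rectangle in $D_\rho$ with sides parallel to the coordinate axes has first eigenvalue at least $\frac{\pi^2}2(1+\rho)$.
\end{lemma}

The reason for the first bound is that the eigenfunction of the square vanishes to second order at the corners. It has size at most of order $\rho^2$ within distance $\rho$, so cutting it off there costs about (size)$^2\times$(gradient of the cutoff)$^2\times$(area) $=\rho^4\cdot\rho^{-2}\cdot\rho^2$.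

\begin{proof}
A rectangle in $D_\rho$ with half-sides $b_1,b_2$ along the axes may be moved to be centered at $0$, because $D_\rho$ is convex and $D_\rho=-D_\rho$. Then $b_1+b_2\le2-\rho$, and by convexity of $s\mapsto s^{-2}$ its eigenvalue is $\frac{\pi^2}4(b_1^{-2}+b_2^{-2})\ge\frac{\pi^2}2(1-\frac\rho2)^{-2}\ge\frac{\pi^2}2(1+\rho)$.

For the upper bound put $p=1-|y_1|$, $q=1-|y_2|$ and
\[
\varphi=\cos\tfrac{\pi y_1}2\cos\tfrac{\pi y_2}2=\sin\tfrac{\pi p}2\sin\tfrac{\pi q}2,\qquad \chi=\min\Big(1,\frac{(p+q-\rho)_+}{\rho}\Big).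
\]
Here $\varphi$ is the eigenfunction of $(-1,1)^2$, with $\int\varphi^2=1$ and $-\Delta\varphi=\frac{\pi^2}2\varphi$. The set $D_\rho$ is the part of the square where $p+q>\rho$. The function $\chi\varphi$ is Lipschitz and vanishes on $\partial D_\rho$, so $\chi\varphi\in H_0^1(D_\rho)$. Since $|\nabla(\chi\varphi)|^2=\varphi^2|\nabla\chi|^2+\nabla\varphi\cdot\nabla(\chi^2\varphi)$ and $\chi^2\varphi\in H_0^1((-1,1)^2)$,
\[
\int|\nabla(\chi\varphi)|^2=\int\varphi^2|\nabla\chi|^2+\frac{\pi^2}2\int\chi^2\varphi^2 .
\]
Up to null sets, $\nabla\chi\ne0$ or $\chi\ne1$ only on $\{p+q<2\rho\}$, which consists of four disjoint triangles of total area $4\cdot\frac12(2\rho)^2=8\rho^2$. On this set $|\nabla\chi|\le\sqrt2/\rho$ and $\varphi\le\frac{\pi^2}4pq\le\frac{\pi^2}4\big(\frac{p+q}2\big)^2\le\frac{\pi^2}4\rho^2$. Hence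
\[
\int\varphi^2|\nabla\chi|^2\le\frac{\pi^4}{16}\rho^4\cdot\frac2{\rho^2}\cdot8\rho^2=\pi^4\rho^4,\qquad
\int\chi^2\varphi^2\ge1-\frac{\pi^4}{16}\rho^4\cdot8\rho^2=1-\frac{\pi^4}2\rho^6\ge\frac12,
\]
the last step because $\rho\le\frac13$. Dividing, $\lambda(D_\rho)\le\frac{\pi^2}2+2\pi^4\rho^4$.
\end{proof}

The remaining work is of two kinds. First, the heuristics about the profile $w$ must be made rigorous, as a lower bound for $P_\Omega(e_0)$ in one case and an upper bound in the other. Secondly, boxes are allowed to be tilted, and \emph{every} minimizing box has to be controlled.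

\section{Convexity of the eigenvalue, and the upper bound that always holds}\label{sec:tools}

\subsection{Convexity along Minkowski sums}

The Brunn--Minkowski inequality for $\lambda$ (Brascamp--Lieb \cite{BL}; see also Colesanti \cite{Co}) states that for bounded open convex $K_0,K_1$ and $0\le\tau\le1$,
\[
\lambda((1-\tau)K_0+\tau K_1)^{-1/2}\ge(1-\tau)\lambda(K_0)^{-1/2}+\tau\lambda(K_1)^{-1/2}.
\]
Since $s\mapsto s^{-2}$ is convex and decreasing on $(0,\infty)$, it follows that
\begin{equation}\label{eq:convtau}
\tau\mapsto\lambda((1-\tau)K_0+\tau K_1)\quad\text{is convex on }[0,1].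
\end{equation}
Likewise $t\mapsto\lambda(K+tA)$ is convex on $[0,\infty)$ for compact convex $A$, because $K+((1-s)t_0+st_1)A=(1-s)(K+t_0A)+s(K+t_1A)$. A convex function lies above its tangent at $0$. For $S=[0,e]$ the slope there is $-P_\Omega(e)$, so
\begin{equation}\label{eq:secant}
P_\Omega(e)\ \ge\ \frac{\lambda(\Omega)-\lambda(\Omega+tS)}t\qquad(t>0).
\end{equation}
Thus a lower bound for the derivative $P_\Omega$ can be read off from the gain under a \emph{finite} stretching.

\subsection{Proof of Theorem \ref{thm:C}}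

The idea is that if $\overline\Omega$ contains a segment of length $d$ in direction $e$, then \eqref{eq:moments} bounds $d\,P_\Omega(e)$ by $2\lambda(\Omega)$.

\begin{proof}[Proof of Theorem \ref{thm:C}]
Let $R\subset\Omega$ have axes $v_i$ and sides $\ell_i$, let $e\in S^{N-1}$, and put $d=\min\{\ell_i/|e\cdot v_i|:e\cdot v_i\ne0\}$. The segment of length $d$ in direction $e$ centered at the center of $R$ lies in $\overline R$, since its half projects on the axis $v_i$ to length $\frac d2|e\cdot v_i|\le\frac{\ell_i}2$. So $z+d[0,e]\subset\overline R\subset\overline\Omega$ for some $z$, and comparing support functions,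
\[
z\cdot\xi+d\,(e\cdot\xi)_+\le h_{\overline\Omega}(\xi).
\]
Integrate against $\nu_\Omega$. By \eqref{eq:moments} the first term contributes $0$ and the right side $2\lambda(\Omega)$, so $d\,P_\Omega(e)\le2\lambda(\Omega)\le2\lambda(R)$. With $\ell_{\min}=\min_i\ell_i$ we have $\lambda(R)=\pi^2\sum_i\ell_i^{-2}\le\pi^2N/\ell_{\min}^2$ and $\ell_i\le a(R)\,\ell_{\min}$. Therefore
\begin{align*}
P_\Omega(e)\le2\lambda(R)\max_i\frac{|e\cdot v_i|}{\ell_i}&\le\frac{2\pi^2N}{\ell_{\min}^2}\sum_i\frac{|e\cdot v_i|}{\ell_i}\\
&\le N\,a(R)^2\cdot2\pi^2\sum_i\frac{|e\cdot v_i|}{\ell_i^3}=N\,a(R)^2P_R(e).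
\end{align*}

Now let $N\ge3$. By Theorem \ref{thm:A} (proved in Section \ref{sec:A} independently of this argument), every minimizing box $R$ of $\Omega_L$ satisfies $P_{\Omega_L}(e_0)\ge c_N''\,a(R)^2P_R(e_0)$ with $P_R(e_0)>0$ and $a(R)=\sqrt n\,L$. A bound $P_{\Omega_L}\le C\,a(R)^pP_R$ for all $L$ would give $a(R)^{2-p}\le C/c_N''$, which is impossible for $p<2$ as $L\to\infty$.
\end{proof}

\section{The upper inequality fails: proof of Theorem \ref{thm:A}}\label{sec:A}

Keep $B$, $Q$, $\Lambda$, $f$, $k$ from Lemma \ref{lem:k}, let $n\ge2$ and $L>1$, and set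
\[
\Omega=\Omega_L=\{(x,y):|x|<L,\ y\in K_x\},\qquad K_x=\Big(1-\frac{|x|}L\Big)B+\frac{|x|}LQ .
\]

\emph{$\Omega$ is convex.} Put $B_\tau=(1-\tau)B+\tau Q$. As $Q\subset B$, for $\tau\le\tau'$ we have $B_{\tau'}=(1-\tau')B+(\tau'-\tau)Q+\tau Q\subset B_\tau$. For $\theta\in[0,1]$, $\theta K_x+(1-\theta)K_{x'}=B_\tau$ with $\tau=(\theta|x|+(1-\theta)|x'|)/L\ge|\theta x+(1-\theta)x'|/L$, hence it is contained in $K_{\theta x+(1-\theta)x'}$.

\emph{$\Omega$ is open.} The set $K_x$ is open, bounded and convex, so $y\in K_x$ if and only if $y\cdot\xi<(1-\frac{|x|}L)+\frac{|x|}Lh_{\overline Q}(\xi)$ for all $\xi\in S^{n-1}$, the right side being its support function. The difference of the two sides is continuous in $(x,y,\xi)$ and $S^{n-1}$ is compact, so this condition is open in $(x,y)$.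

Since $Q\subset K_x\subset B$,
\begin{equation}\label{eq:sandwich}
R_0:=(-L,L)\times Q\ \subset\ \Omega\ \subset\ Z:=(-L,L)\times B .
\end{equation}

\subsection{All minimizing boxes}

We show that $R_0$ is optimal even in the larger set $Z$. The difficulty is that a competitor may be tilted. The way around it is to encode a box by the matrix $M=\sum_i b_i^2v_iv_i^T$: its eigenvalue is a multiple of $\operatorname{tr}M^{-1}$, and averaging over vertices turns containment in $Z$ into linear constraints on $M$.

\begin{lemma}\label{lem:boxesA}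
Every box $R'\subset Z$ has $\lambda(R')\ge\frac{\pi^2}4(L^{-2}+n^2)=\lambda(R_0)$. Equality forces one axis of $R'$ to be $\pm e_0$ with half-side $L$ and all other half-sides to equal $1/\sqrt n$.
\end{lemma}

\begin{proof}
Let $R'$ have axes $v_i=(v_{i0},\dots,v_{in})$ and half-sides $b_i$, $0\le i\le n$. As $Z$ is convex and $Z=-Z$, the centered translate $\frac12(R'+(-R'))$ of $R'$ lies in $Z$, so we may assume that $R'$ is centered at $0$. Its vertices $\sum_i\varepsilon_ib_iv_i$, $\varepsilon_i=\pm1$, lie in $\overline Z$, so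
\[
\Big|\sum_i\varepsilon_ib_iv_{i0}\Big|^2\le L^2,\qquad \sum_{j=1}^n\Big|\sum_i\varepsilon_ib_iv_{ij}\Big|^2\le1 .
\]
Average over all signs. The mixed terms drop out, and with $M=\sum_ib_i^2v_iv_i^T$ we get
\[
M_{00}\le L^2,\qquad \sum_{j=1}^nM_{jj}\le1 .
\]
The matrix $M$ is positive definite with eigenvectors $v_i$ and eigenvalues $b_i^2$. By Cauchy--Schwarz, $1=\langle M^{1/2}e_j,M^{-1/2}e_j\rangle^2\le M_{jj}(M^{-1})_{jj}$, with equality only if $M^{1/2}e_j$ and $M^{-1/2}e_j$ are parallel, that is, $e_j$ is an eigenvector of $M$. Therefore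
\[
\sum_ib_i^{-2}=\operatorname{tr}M^{-1}\ge\sum_{j=0}^n\frac1{M_{jj}}\ge\frac1{L^2}+\frac{n^2}{\sum_{j\ge1}M_{jj}}\ge\frac1{L^2}+n^2 .
\]
Together with \eqref{eq:box} this is the asserted bound, and $R_0$ attains it.

If equality holds, every $e_j$ is an eigenvector, so $M$ is diagonal, $M_{00}=L^2$, and the $M_{jj}$, $j\ge1$, are equal with sum $1$. Thus $M=\operatorname{diag}(L^2,\frac1n,\dots,\frac1n)$. Since $L>1>n^{-1/2}$, the eigenvalue $L^2$ is simple, so exactly one $v_i$ is $\pm e_0$, with $b_i=L$, and the other $b_i$ equal $n^{-1/2}$.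
\end{proof}

By \eqref{eq:sandwich}, $R_0$ is a minimizing box of $\Omega$, and every minimizing box $R$ of $\Omega$ is an equality case of Lemma \ref{lem:boxesA}. So $a(R)=\sqrt n\,L$ and, by \eqref{eq:box}, $P_R(e_0)=\frac{\pi^2}{4L^3}$.

\subsection{The lower bound for $P_\Omega(e_0)$}

The plan is to use \eqref{eq:secant}. The eigenvalue $\lambda(\Omega)$ exceeds $\Lambda$ by at least some $\delta$ of order $L^{-2/3}$, because a linear potential of slope of order $1/L$ confines the profile. Stretching by a length $t$ of order $L^{1/3}$ makes room for a cylinder $(0,t)\times B$ and brings the eigenvalue down to at most $\Lambda+\frac\delta2$. The one-dimensional estimate is the following.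

\begin{lemma}\label{lem:airy}
For $w\in C_c^\infty(\mathbb R)$ and $\alpha>0$,
\[
\int w'^2+\alpha\int|x|w^2\ge c_0\,\alpha^{2/3}\int w^2,\qquad c_0=3\cdot2^{-8/3}.
\]
\end{lemma}

\begin{proof}
We may assume $\|w\|_2=1$; put $T=\|w'\|_2>0$. Integrating $(w^2)'=2ww'$ from either side and averaging gives $w^2\le\int|ww'|\le T$ pointwise, so $\int_{|x|<r}w^2\le2rT$. For $r=1/(4T)$ at least half of the mass of $w^2$ lies in $|x|\ge r$, hence $\int|x|w^2\ge\frac r2=\frac1{8T}$. By the inequality of arithmetic and geometric means, $T^2+\frac\alpha{16T}+\frac\alpha{16T}\ge3(\alpha^2/256)^{1/3}=c_0\,\alpha^{2/3}$.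
\end{proof}

By \eqref{eq:convtau}, $f$ is convex, so Lemma \ref{lem:k} gives $f(\tau)\ge\Lambda+k\tau$ on $[0,1]$. Let $u\in C_c^\infty(\Omega)$. For each $x$ the function $u(x,\cdot)$ has compact support in $K_x$, and $\lambda(K_x)=f(|x|/L)$. For each $y$ the function $u(\cdot,y)$, extended by zero, is in $C_c^\infty(\mathbb R)$. Hence, using Lemma \ref{lem:airy} with $\alpha=k/L$,
\[
\int|\nabla u|^2\ge\iint \Big(u_x^2+\Big(\Lambda+\frac{k|x|}L\Big)u^2\Big)\,dx\,dy\ge(\Lambda+\delta)\int u^2,\qquad\delta=c_0\Big(\frac kL\Big)^{2/3}.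
\]
So $\lambda(\Omega)\ge\Lambda+\delta$. On the other hand $\Omega\supset\{0\}\times B$, so with $S=[0,e_0]$ we have $\Omega+tS\supset(0,t)\times B$ and $\lambda(\Omega+tS)\le\Lambda+\pi^2/t^2$. Choose $t=\pi\sqrt{2/\delta}$, so that $\pi^2/t^2=\delta/2$. Then \eqref{eq:secant} gives
\[
P_\Omega(e_0)\ge\frac{\delta/2}t=\frac1\pi\Big(\frac\delta2\Big)^{3/2}=\frac{(c_0/2)^{3/2}\,k}{\pi L}.
\]
Here $k$ depends only on $n$. Dividing by $P_R(e_0)=\pi^2/(4L^3)$ and recalling $a(R)=\sqrt nL$ completes the proof of Theorem \ref{thm:A}. \qed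

\section{The lower inequality fails: proof of Theorem \ref{thm:B}}\label{sec:B}

\subsection{An upper bound for $P_\Omega(e_0)$ from an eigenvalue excess}

Now $P_\Omega(e_0)$ has to be bounded from \emph{above}, and convexity in the form \eqref{eq:secant} points the wrong way. Instead we move the boundary integral defining $P_\Omega(e_0)$ to the central slice by a divergence-free field. This gives the rigorous form of ``$P\lesssim\ell^{-3}$'', since the excess $\lambda(\Omega)-\lambda(K_0)$ plays the role of $\ell^{-2}$.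

\begin{lemma}\label{lem:excess}
Let $\Omega\subset\mathbb R\times\mathbb R^n$ be nonempty, bounded, open, convex and symmetric under $x\mapsto-x$, with slices $K_x$. Then $K_x\subset K_0$ for all $x$, and
\[
P_\Omega(e_0)\le\big(\lambda(\Omega)-\lambda(K_0)\big)^{3/2}.
\]
\end{lemma}

\begin{proof}
If $(x,y)\in\Omega$, then $(-x,y)\in\Omega$, and the midpoint $(0,y)$ is in $\Omega$. So $K_x\subset K_0$; in particular $K_0\ne\emptyset$. Write $\lambda=\lambda(\Omega)$ and $u=u_1$.

\emph{Regularity.} Since $\Omega$ is convex, $u\in H^2(\Omega)\cap H_0^1(\Omega)$ \cite[Thm.~3.2.1.2]{Gr}, so $\nabla u$ has a trace in $L^2(\partial\Omega)$. This trace is normal: for $\phi\in C^\infty(\mathbb R^N)$, integrating by parts twice and using $u=0$ on $\partial\Omega$,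
\[
\int_{\partial\Omega}(\xi_i\,\partial_ju-\xi_j\,\partial_iu)\phi\,d\sigma=\int_\Omega\big(\partial_i\phi\,\partial_ju-\partial_j\phi\,\partial_iu\big)=0,
\]
so $\nabla u=(\partial_nu)\,\xi$ a.e.\ on $\partial\Omega$. Next, $u$ is smooth in $\Omega$ and bounded, say $u\le m_\infty$, because $u=e^{\lambda}e^{\Delta}u$ and the Dirichlet heat kernel at time $1$ is at most $(4\pi)^{-N/2}$. Finally, $u$ extends continuously by $0$ to $\partial\Omega$. Indeed, fix $p\in\partial\Omega$, let $s$ be the distance to a supporting hyperplane at $p$, let $D$ be the diameter of $\Omega$, and put $\omega=\frac{\lambda m_\infty}2s(D-s)$, which is nonnegative on $\Omega$. Then $-\Delta(u-\omega)=\lambda(u-m_\infty)\le0$. Testing with $(u-\omega)_+$, which is in $H_0^1(\Omega)$ because $0\le(u-\omega)_+\le u$, gives $u\le\omega$. On $\Omega$ the function $\omega$ is at most $\frac{\lambda m_\infty D}2$ times the distance to $p$.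

\emph{Signs of the normal.} By uniqueness, $u$ is even in $x$, so $u_x=0$ on $\{x=0\}\cap\Omega$. If $(x,y)\in\partial\Omega$ has $x>0$ and normal $\xi$, then $(-x,y)\in\overline\Omega$ gives $-2x\xi_0\le0$, so $\xi_0\ge0$. Likewise $\xi_0\le0$ where $x<0$. A point of $\overline\Omega\cap\{x=0\}$ is joined to a point of $\{0\}\times K_0\subset\Omega$ by a segment which, except possibly for its endpoint, lies in $\Omega\cap\{x=0\}$. So $\overline\Omega\cap\{x=0\}=\{0\}\times\overline{K_0}$ and $\partial\Omega\cap\{x=0\}=\{0\}\times\partial K_0$, which is $\sigma$-null. Therefore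
\[
P_\Omega(e_0)=\int_{\partial\Omega\cap\{x>0\}}\xi_0\,(\partial_nu)^2\,d\sigma .
\]

\emph{Moving to the central slice.} The field
\[
F=2u_x\nabla u-e_0\big(|\nabla u|^2-\lambda u^2\big)
\]
is in $W^{1,1}(\Omega)$ because $u\in H^2(\Omega)$. Moreover
\[
\operatorname{div}F=2\nabla u_x\cdot\nabla u+2u_x\Delta u-2\nabla u\cdot\nabla u_x+2\lambda uu_x=2u_x(\Delta u+\lambda u)=0 .
\]
Apply the divergence theorem on the convex, hence Lipschitz, domain $\Omega^+=\Omega\cap\{x>0\}$. On $\partial\Omega\cap\{x>0\}$ we have $F\cdot\xi=2\xi_0(\partial_nu)^2-\xi_0(\partial_nu)^2=\xi_0(\partial_nu)^2$. On $\{0\}\times K_0$ the outward normal is $-e_0$ and $u_x=0$, so the flux density is $|\nabla_yu|^2-\lambda u^2$. Hence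
\[
P_\Omega(e_0)=\int_{K_0}\big(\lambda u^2-|\nabla_yu|^2\big)(0,y)\,dy .
\]
The function $v=u(0,\cdot)$ is smooth and positive in $K_0$, continuous on $\overline{K_0}$ and zero on $\partial K_0$. Its gradient is in $L^2(K_0)$, as the trace on a flat face of functions in $H^1(\Omega^+)$. Thus, for $\varepsilon>0$, $(v-\varepsilon)_+$ is an $H^1$ function with compact support in $K_0$, and it tends to $v$ in $H^1$ as $\varepsilon\to0$. So $v\in H_0^1(K_0)$, and with $m=\int_{K_0}v^2$,
\begin{equation}\label{eq:Pm}
P_\Omega(e_0)\le(\lambda-\lambda(K_0))\,m .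
\end{equation}

\emph{The mass $m$ on the slice.} By symmetry and convexity, $\Omega^+=\{(x,y):y\in K_0,\ 0<x<X(y)\}$ for some function $X>0$, and $u(X(y),y)=0$. So $u(0,y)^2=-2\int_0^{X(y)}uu_x\,dx$ for a.e.\ $y$, and, as $u$ is even with $\int_\Omega u^2=1$,
\[
m=-2\int_{\Omega^+}uu_x\le2\Big(\int_{\Omega^+}u^2\Big)^{1/2}\Big(\int_{\Omega^+}u_x^2\Big)^{1/2}=\Big(\int_\Omega u_x^2\Big)^{1/2}.
\]
For $\phi\in C_c^\infty(\Omega)$, each $\phi(x,\cdot)$ is supported in $K_x\subset K_0$, so $\int|\nabla_y\phi|^2\ge\lambda(K_0)\int\phi^2$. By density this holds for $u$, and $\lambda=\int u_x^2+\int|\nabla_yu|^2\ge\int u_x^2+\lambda(K_0)$. Hence $\lambda\ge\lambda(K_0)$ and $m\le(\lambda-\lambda(K_0))^{1/2}$, and \eqref{eq:Pm} gives the claim.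
\end{proof}

\subsection{The domain, and the bound for $P_{\Omega'_L}(e_0)$}

For $n\ge2$ and $L\ge27$ let
\[
\Omega=\Omega_L'=\Big\{(x,y):|y_j|<1\ (1\le j\le n),\ |y_1|+|y_2|+\frac{|x|}L<2\Big\}.
\]
It is open, bounded, convex, and symmetric under sign changes of every coordinate. Its central slice is the cube $K_0=(-1,1)^n$, with $\lambda(K_0)=\frac{n\pi^2}4$; away from the center, corners in the $(y_1,y_2)$-plane are clipped. The construction uses two cross-sectional coordinates, and hence $N\ge3$.

Following Section \ref{sec:heur}, let $\ell=L^{2/3}$ and $\rho=\ell/L=L^{-1/3}\le\frac13$. Then $\Omega\supset(-\ell,\ell)\times D_\rho\times(-1,1)^{n-2}$ with $D_\rho$ as in Lemma \ref{lem:clip} (the last factor is absent if $n=2$). That lemma and $\ell^{-2}=\rho^4=L^{-4/3}$ yield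
\[
\lambda(\Omega)\le\frac{\pi^2}{4\ell^2}+\lambda(D_\rho)+\frac{(n-2)\pi^2}4\le\frac{n\pi^2}4+C_1L^{-4/3},\qquad C_1=\frac{\pi^2}4+2\pi^4 .
\]
By Lemma \ref{lem:excess}, $P_\Omega(e_0)\le C_1^{3/2}L^{-2}$.

\subsection{All minimizing boxes are short in the $x$-direction}

We show that every minimizing box $R$ of $\Omega$ has $P_R(e_0)\ge c_N/L$ when $L$ is large. An explicit competitor bounds $\lambda(R)$. From this bound we deduce first that one axis of $R$ is nearly $\pm e_0$ and the others are nearly coordinate axes, and then that the side along the first axis is at most of order $L^{1/3}$.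

With $h=L^{-2/3}\le\frac19$, the box
\[
(-L^{1/3},L^{1/3})\times(-(1-h),1-h)\times(-1,1)^{n-1}
\]
lies in $\Omega$, because there $|y_1|+|y_2|+|x|/L<(1-h)+1+h=2$. Its sum of inverse squared half-sides is $h+(1-h)^{-2}+n-1\le n+4h$; here $(1-h)^{-2}\le1+3h$ on $[0,\frac19]$ by convexity, as it holds at the endpoints. Hence a minimizing box $R$ with axes $v_0,\dots,v_n$ and half-sides $b_i$ satisfies
\begin{equation}\label{eq:budget}
\sum_{i=0}^nb_i^{-2}\le n+\eta,\qquad\eta:=4L^{-2/3}.
\end{equation}
As in Lemma \ref{lem:boxesA} we may center $R$ at $0$, since $\Omega=-\Omega$ is convex and $\lambda$, $P_R$ are translation invariant. Write $v_i=(\alpha_i,v_{i1},\dots,v_{in})$, and $v_{i0}=\alpha_i$. The vertices $\sum_i\varepsilon_ib_iv_i$ lie in $\overline\Omega$, which gives two facts.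
\begin{enumerate}
\item[(i)] $\sum_ib_i|v_{ij}|\le1$ for $1\le j\le n$, by choosing $\varepsilon_i$ to be the sign of $v_{ij}$.
\item[(ii)] $b_k|v_{k1}|+b_l|v_{l2}|+b_m|\alpha_m|/L\le2$ for all $k,l,m$. To see this, average $|y_1|+|y_2|+|x|/L\le2$ over all vertices. The average of $|\sum_i\varepsilon_ic_i|$ over signs is at least $|c_k|$, by Jensen's inequality with respect to the signs other than $\varepsilon_k$.
\end{enumerate}
Below, $C_2,C_3,C_4$ depend only on $n$, and $L$ is taken large, i.e.\ $\eta$ small, depending on $n$.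

\medskip\noindent\emph{The axes are nearly aligned.} The eigenvalue controls $\sum_i b_i^{-2}$, and summing (i) over $j$ gives $\sum_i b_is_i\le n$, where $s_i=\sum_{j\ge1}|v_{ij}|$. H\"older's inequality with exponents $3$ and $\frac32$ eliminates the unknown lengths:
\begin{equation}\label{eq:holder}
\sum_is_i^{2/3}=\sum_i(b_i^{-2})^{1/3}(b_is_i)^{2/3}\le(n+\eta)^{1/3}n^{2/3}\le n+\frac\eta3 .
\end{equation}
We compare this with $w_i=\sum_{j\ge1}v_{ij}^2=1-\alpha_i^2\in[0,1]$, whose sum is exactly $n$ because the columns of the orthogonal matrix $(v_{ij})$ are unit vectors. As $s_i\ge\sqrt{w_i}$, we have $s_i^{2/3}-w_i\ge w_i^{1/3}-w_i\ge0$. By \eqref{eq:holder} these nonnegative differences sum to at most $\frac\eta3$, so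
\begin{equation}\label{eq:terms}
0\le w_i^{1/3}-w_i\le s_i^{2/3}-w_i\le\frac\eta3\qquad\text{for every }i .
\end{equation}
Thus every $w_i$ is close to $0$ or to $1$. Number the axes so that $w_0$ is the smallest; then $w_0\le\frac n{n+1}$. With $r=w_0^{1/3}$, \eqref{eq:terms} gives $r(1-r)\le r-r^3\le\frac\eta3$, and $1-r\ge1-(\frac n{n+1})^{1/3}>0$. So $w_0\le r\le C_2\eta$, that is, $\alpha_0^2\ge1-C_2\eta$. Since $\sum_{i\ge0}(1-w_i)=1$, we have $\sum_{i\ge1}(1-w_i)=w_0$, and hence $w_i\ge1-C_2\eta$ for $i\ge1$. Also $s_i\le(1+\frac\eta3)^{3/2}\le1+\eta$ by \eqref{eq:terms}.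

For $i\ge1$ let $j(i)\ge1$ maximize $|v_{ij}|$ over $j\ge1$. From $w_i\le s_i|v_{ij(i)}|$,
\[
|v_{ij(i)}|\ge\frac{1-C_2\eta}{1+\eta}\ge1-C_3\eta\ge\frac34 .
\]
If $j(i)=j(i')$ with $i\ne i'$, a column of $(v_{ij})$ would have squared norm at least $2\cdot\frac9{16}>1$. So $i\mapsto j(i)$ is a bijection of $\{1,\dots,n\}$, and we renumber the axes $v_1,\dots,v_n$ so that $j(i)=i$.

\medskip\noindent\emph{The side along $v_0$ is short.} Let $m_i=b_i|v_{ii}|>0$ for $i\ge1$ and $q=b_0|\alpha_0|/L$. By (i), $m_i\le1$. By (ii) with $(k,l,m)=(1,2,0)$, $m_1+m_2\le2-q$; in particular $q<2$. As in Lemma \ref{lem:clip}, $m_1^{-2}+m_2^{-2}\ge2(1-\frac q2)^{-2}\ge2+2q$, the linear cost of clipped corners for boxes. Hence, by \eqref{eq:budget},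
\[
n+\eta\ge\sum_{i\ge1}b_i^{-2}=\sum_{i\ge1}\frac{v_{ii}^2}{m_i^2}\ge(1-C_3\eta)^2(n+2q)\ge(1-2C_3\eta)(n+2q).
\]
When $2C_3\eta\le\frac12$ the right side is at least $n-2nC_3\eta+q$, so $q\le C_4\eta$ with $C_4=1+2nC_3$. Since $|\alpha_0|\ge\frac12$ for $\eta$ small,
\[
b_0=\frac{qL}{|\alpha_0|}\le2C_4\eta L=8C_4L^{1/3},\qquad
P_R(e_0)\ge\frac{\pi^2}4\,\frac{|\alpha_0|}{b_0^3}\ge\frac{c_N}L ,
\]
where the first inequality for $P_R$ keeps one term of \eqref{eq:box}. Together with $P_\Omega(e_0)\le C_1^{3/2}L^{-2}$, this proves Theorem \ref{thm:B}. \qed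

\begin{thebibliography}{9}

\bibitem{BL} Brascamp and Lieb, J. Funct. Anal. \textbf{22} (1976), 366--389.

\bibitem{Co} Colesanti, Adv. Math. \textbf{194} (2005), 105--140.

\bibitem{Gr} Grisvard, \emph{Elliptic Problems in Nonsmooth Domains}, Theorem 3.2.1.2.

\bibitem{Source} ``The Material Presented Is Largely Covered By A Recent Survey Under This Title By L. Babai In: First European Congress Of Mathematics, Paris 1992 (A. Joseph E'' (title as recorded), \url{http://inis.jinr.ru/sl/vol1/UH/_Ready/Mathematics/Proceedings%20of%20International%20congress%20of%20mathematicians,%20vol.%202%20(ICM%20Zurich,%201994)(897s).pdf}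

\end{thebibliography}

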